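# Bounded rectangles and their closures in $\beta(X\times Y)$

## 1. The guess: a bounded rectangle has a product closure

All spaces in this lecture are Tychonoff, $\omega=\{0,1,2,\dots\}$, and $\mathfrak c=2^{\aleph_0}$. We work in ZFC.

**Definition (bounded set).** A subset $B$ of a space $X$ is *bounded in $X$* if every real-valued continuous function on $X$ is bounded on $B$.

So $X$ is pseudocompact exactly when $X$ is bounded in itself. The words "in $X$" matter: the interval $(0,1)$ is bounded in $\mathbb R$, because a continuous function on $\mathbb R$ is bounded on $[0,1]$, but it is not bounded in the space $(0,1)$, because of $x\mapsto 1/x$. The closure of a bounded set is bounded: if $|h|\le C$ on $S$, then $|h|\le C$ on the closure of $S$. If $A\times B$ is bounded in $X\times Y$ and both are nonempty, then $A$ is bounded in $X$ and $B$ is bounded in $Y$ (compose with the projections).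

Write $\beta X$ for the Stone–Čech compactification of $X$ and $f^\beta$ for the extension to $\beta X$ of a bounded continuous $f$. Let
$$\pi:\beta(X\times Y)\to\beta X\times\beta Y$$
be the canonical map, that is, the continuous map extending the identity of $X\times Y$. For $A\subseteq X$ and $B\subseteq Y$ put $K=cl_{\beta X}A$ and $L=cl_{\beta Y}B$.

**Definition (the equality).** We write $cl_{\beta(X\times Y)}(A\times B)=cl_{\beta X}A\times cl_{\beta Y}B$ if $\pi$ maps $cl_{\beta(X\times Y)}(A\times B)$ homeomorphically onto $K\times L$.

One part of this is automatic. The set $\pi(cl(A\times B))$ is compact, it lies in $K\times L$ (since $\pi^{-1}(K\times L)$ is closed and contains $A\times B$), and it contains $A\times B$, which is dense in $K\times L$. So $\pi$ always maps $cl(A\times B)$ *onto* $K\times L$, and since a continuous bijection from a compact space to a Hausdorff space is a homeomorphism,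
$$\text{the equality holds}\iff \pi \text{ is injective on } cl_{\beta(X\times Y)}(A\times B).\tag{1}$$
Distinct points of $\beta(X\times Y)$ are separated by some $f^\beta$. Hence the equality holds if and only if, for each bounded $f\in C(X\times Y)$,
$$\zeta,\zeta'\in cl(A\times B),\ \pi(\zeta)=\pi(\zeta')\ \Longrightarrow\ f^\beta(\zeta)=f^\beta(\zeta').\tag{2}$$

The starting point is a known fact: if $A$ and $B$ are bounded in $X$ and $Y$, then the equality implies that $A\times B$ is bounded in $X\times Y$. (We quote this only as background; it is not used below.) The problem, taken from the note at https://repositori.uji.es/xmlui/bitstream/handle/10234/199360/Sanchis_Lopez_note.pdf?isAllowed=y&sequence=1, asks for the converse: if $A$, $B$ and $A\times B$ are all bounded, must the equality hold?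

The natural guess is *yes*. When $A=X$ and $B=Y$ it says that if $X\times Y$ is pseudocompact, then $\beta(X\times Y)=\beta X\times\beta Y$. That is Glicksberg's theorem (we shall reprove it in Section 3), and one expects a relative version. Let us test the guess.

**Test 1: $A$ finite.** Let $\zeta,\zeta'\in cl(A\times B)$ with $\pi(\zeta)=\pi(\zeta')=(a,w)$. Here $a\in A$, since a finite set is closed. As $cl(A\times B)$ is the union of the finitely many sets $cl(\{a'\}\times B)$, and the first coordinate of $\pi$ is constantly $a'$ on the one with index $a'$, both $\zeta$ and $\zeta'$ lie in $cl(\{a\}\times B)$. Let $f\in C(X\times Y)$ be bounded and let $\varphi:\beta Y\to\mathbb R$ extend $f(a,\cdot)$. The functions $f^\beta$ and $\varphi\circ\pi_2$, where $\pi_2$ is the second coordinate of $\pi$, agree on $\{a\}\times B$ and so on its closure. Thus $f^\beta(\zeta)=\varphi(w)=f^\beta(\zeta')$, and (2) holds. The guess survives.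

**Test 2: $cl_XA$ compact, $B$ bounded.** Put $C=cl_XA$ and let $h\in C(X\times Y)$. The map $y\mapsto h(\cdot,y)|_C$ from $Y$ to $C(C)$ with the sup norm is continuous: given $y_0$ and $\varepsilon>0$, cover $C$ by finitely many open sets $O_i$ that come with points $x_i\in C$ and neighborhoods $P_i$ of $y_0$ such that $|h-h(x_i,y_0)|<\varepsilon/2$ on $O_i\times P_i$; for $y\in\bigcap P_i$ we get $|h(x,y)-h(x,y_0)|<\varepsilon$ for all $x\in C$. So $y\mapsto\max_{x\in C}|h(x,y)|$ is continuous on $Y$, hence bounded on $B$, and $A\times B$ is bounded. We return to the equality for this $A\times B$ in Section 2.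

**Test 3: what failure looks like.** Let $X=Y=A=B=\omega$, discrete. Nothing is bounded here, but the example shows how injectivity of $\pi$ breaks. Recall that if $v$ is an ultrafilter on $\omega$ and $(y_n)$ is a sequence in a compact Hausdorff space, there is exactly one point $y=\lim_{n\to v}y_n$ with $\{n:y_n\in O\}\in v$ for every neighborhood $O$ of $y$, and continuous maps preserve such limits. Let $f(n,m)=\delta_{nm}$, let $v$ be nonprincipal and $z=\lim_{n\to v}n\in\beta\omega$. In $\beta(\omega\times\omega)$ the points
$$\zeta=\lim_{n\to v}(n,n),\qquad \zeta'=\lim_{n\to v}\lim_{m\to v}(n,m)$$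
both lie over $(z,z)$, but $f^\beta(\zeta)=1$ and $f^\beta(\zeta')=0$. The equality fails because $f$ has different limits along the diagonal and as an iterated limit.

The outcome of this lecture is that the guess is wrong: there is a zero-dimensional $X$ with a countable closed discrete $A$ such that $A\times A$ is bounded in $X\times X$ and yet a continuous $f$ on $X\times X$ has $f=\delta$ on $A\times A$, exactly as in Test 3. First we find out how far the guess can be proved, since the obstacle in that proof tells us where to look.

## 2. The equality as total boundedness of sections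

For a bounded $f\in C(X\times Y)$ and $a\in X$, let $F(a)=f(a,\cdot)|_B\in\ell^\infty(B)$, with the sup norm. A subset of a metric space is totally bounded if for each $\varepsilon>0$ it is covered by finitely many balls of radius $\varepsilon$; equivalently, for no $\varepsilon>0$ does it contain an infinite sequence with pairwise distances $\ge\varepsilon$. In Test 3 the functions $F(n)=\delta_{n\,\cdot}$ have pairwise distance $1$, so $F(A)$ is not totally bounded. This is the only way to fail.

**Theorem 1 (criterion).** Let $A\subseteq X$, $B\subseteq Y$ be arbitrary nonempty subsets of arbitrary spaces. Then $cl_{\beta(X\times Y)}(A\times B)=cl_{\beta X}A\times cl_{\beta Y}B$ if and only if for every bounded $f\in C(X\times Y)$ the set $\{f(a,\cdot)|_B:a\in A\}$ is totally bounded in $\ell^\infty(B)$.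

**Step 1: the equality gives total boundedness.** If $\pi$ restricts to a homeomorphism $cl(A\times B)\to K\times L$, then composing its inverse with $f^\beta$ gives a continuous $g$ on $K\times L$ extending $f|_{A\times B}$. As $L$ is compact, $z\mapsto g(z,\cdot)\in C(L)$ is norm continuous on $K$ (the argument of Test 2), so its image is norm compact. Restriction $C(L)\to\ell^\infty(B)$ does not increase norms, so $F(A)$ lies in a compact subset of $\ell^\infty(B)$ and is totally bounded.

**Step 2: from total boundedness, extend $F$ to $K$ norm continuously.** Let $f$ be bounded and let $Q$ be the norm closure of $F(A)$ in $\ell^\infty(B)$. Since $\ell^\infty(B)$ is complete and $F(A)$ is totally bounded, $Q$ is compact. The identity from $Q$ with the norm topology to $Q$ with the topology of pointwise convergence on $B$ is a continuous bijection from a compact to a Hausdorff space, so the two topologies coincide on $Q$, and $Q$ is pointwise compact, hence closed in $\mathbb R^B$. For each $b\in B$ extend $f(\cdot,b)$ to $\beta X$; together these extensions form a continuous map $\widetilde F:\beta X\to\mathbb R^B$ (product topology) with $\widetilde F=F$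 on $X$. Then $\widetilde F(K)$ lies in the pointwise closure of $F(A)$, hence in $Q$. Since the topologies agree on $Q$, the map $\widetilde F|_K:K\to\ell^\infty(B)$ is norm continuous.

**Step 3: make a continuous function on $K\times L$.** Let $\mathcal E\subseteq\ell^\infty(B)$ be the set of restrictions $\varphi|_B$, $\varphi\in C(L)$. As $B$ is dense in $L$, restriction is an isometry of $C(L)$ onto $\mathcal E$; so $\mathcal E$ is complete, hence norm closed. It contains each $F(a)$, because $f(a,\cdot)$ extends to $\beta Y\supseteq L$. Hence $Q\subseteq\mathcal E$, and for $z\in K$ the function $\widetilde F(z)$ has a unique extension $g(z,\cdot)\in C(L)$. The function $g$ is continuous on $K\times L$ because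
$$|g(z,w)-g(z_0,w_0)|\le\|\widetilde F(z)-\widetilde F(z_0)\|+|g(z_0,w)-g(z_0,w_0)|.$$
And $g(a,b)=F(a)(b)=f(a,b)$ on $A\times B$.

**Step 4: conclude.** On $cl(A\times B)$ we have $f^\beta=g\circ\pi$, since both sides are continuous and agree on $A\times B$. So $\pi(\zeta)=\pi(\zeta')$ implies $f^\beta(\zeta)=f^\beta(\zeta')$. This is (2) for every bounded $f$, so the equality holds. $\square$

We shall also need a link between "bounded" in our sense and total boundedness.

**Lemma 2.** If $S$ is a bounded subset (in the sense of Section 1) of a metric space $Z$, then $S$ is totally bounded.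

*Proof.* Otherwise there are $\varepsilon>0$ and $s_0,s_1,\dots\in S$ with pairwise distances at least $\varepsilon$. Each open ball of radius $\varepsilon/2$ in $Z$ contains at most one $s_n$, so $\{s_n\}$ is closed and discrete in $Z$. By Tietze's theorem the function $s_n\mapsto n$ extends to a continuous function on $Z$, which is unbounded on $S$. $\square$

**Test 2 concluded.** Let $C=cl_XA$ be compact, $B$ bounded in $Y$ (both nonempty), and $f\in C(X\times Y)$ bounded. The map $G:Y\to C(C)$, $G(y)=f(\cdot,y)|_C$, is norm continuous. So $G(B)$ is bounded in the metric space $C(C)$: for a continuous $\varphi$ on $C(C)$, $\varphi\circ G$ is continuous on $Y$. By Lemma 2 it is totally bounded, and so are the restrictions to $A$. The equality is symmetric in the two factors, so Theorem 1 with the factors exchanged gives the equality. The guess survives again.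

## 3. Continuity of $a\mapsto f(a,\cdot)|_B$, and pseudocompact closures

The last argument suggests a plan for the guess: show that $F$ is norm continuous, then apply Lemma 2 to $F(A)$. Continuity can be had on $A$ itself.

**Lemma 3.** If $A\times B$ is bounded in $X\times Y$ and $f\in C(X\times Y)$ is bounded, then $F:A\to\ell^\infty(B)$, $F(a)=f(a,\cdot)|_B$, is norm continuous.

**Step 1: turn a discontinuity into a sequence of boxes.** Suppose $F$ is discontinuous at $x_0\in A$, and put $g(x,y)=|f(x,y)-f(x_0,y)|$, a continuous function on $X\times Y$. There is $\varepsilon>0$ such that every neighborhood $O$ of $x_0$ contains some $x\in A\cap O$ with $g(x,y)>\varepsilon$ for some $y\in B$. Let $W_0=X$. For $n\ge1$ choose inductively $x_n\in A\cap W_{n-1}$ and $y_n\in B$ with $g(x_n,y_n)>\varepsilon$, and then open sets $U_n\ni x_n$, $V_n\ni y_n$, $W_n\ni x_0$ with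
$$U_n\cup W_n\subseteq W_{n-1},\qquad g>\varepsilon\ \text{on }U_n\times V_n,\qquad g<\varepsilon/2\ \text{on }W_n\times V_n.$$
The last condition can be met because $g(x_0,y_n)=0$.

**Step 2: boundedness forces the boxes to accumulate.** The family $(U_n\times V_n)_{n\ge1}$ is not locally finite. Otherwise take continuous $h_n:X\times Y\to[0,n]$ vanishing off $U_n\times V_n$ with $h_n(x_n,y_n)=n$. Each point has a neighborhood on which all but finitely many $h_n$ vanish, so $\sum h_n$ is continuous; it is at least $n$ at $(x_n,y_n)\in A\times B$, contradicting boundedness. So there is $(p,q)$ each neighborhood of which meets infinitely many $U_n\times V_n$.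

**Step 3: the accumulation point is impossible.** Every neighborhood of $(p,q)$ contains points with $g>\varepsilon$, so $g(p,q)\ge\varepsilon$ and $g>\varepsilon/2$ on some open box $O\times O'\ni(p,q)$. Choose $n<m$ such that $O\times O'$ meets both $U_n\times V_n$ and $U_m\times V_m$. Take $x\in O\cap U_m\subseteq W_{m-1}\subseteq W_n$ and $y\in O'\cap V_n$. Then $(x,y)\in W_n\times V_n$ gives $g(x,y)<\varepsilon/2$, while $(x,y)\in O\times O'$ gives $g(x,y)>\varepsilon/2$. $\square$

**Theorem 4.** Let $A\subseteq A'\subseteq X$ and $\emptyset\neq B\subseteq Y$, with $A\ne\emptyset$ bounded in the space $A'$ and $A'\times B$ bounded in $X\times Y$. Then $cl_{\beta(X\times Y)}(A\times B)=cl_{\beta X}A\times cl_{\beta Y}B$. In particular, if $A\times B$ is bounded in $X\times Y$ and at least one of $cl_XA$, $cl_YB$ is pseudocompact, then the equality holds.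

*Proof.* Let $f\in C(X\times Y)$ be bounded. By Lemma 3 for $A'\times B$, the map $F:A'\to\ell^\infty(B)$ is continuous. If $\varphi$ is continuous on the metric space $F(A')$, then $\varphi\circ F$ is continuous on $A'$ and so bounded on $A$; thus $F(A)$ is bounded in $F(A')$. By Lemma 2 it is totally bounded, and Theorem 1 gives the equality.

For the last statement, if $A$ or $B$ is empty, both sides are empty. Otherwise let $cl_XA$ be pseudocompact and put $A'=cl_XA$. Then $A$ is bounded in $A'$, and $A'\times B\subseteq cl_{X\times Y}(A\times B)$ is bounded because the closure of a bounded set is bounded. The case of $cl_YB$ follows by exchanging the factors. $\square$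

With $A=A'=X$ and $B=Y$ this is Glicksberg's theorem that $\beta(X\times Y)=\beta X\times\beta Y$ if $X\times Y$ is pseudocompact.

**Where the argument stops.** Suppose only that $A\times B$ is bounded. Lemma 3 makes $F$ continuous on $A$, but Lemma 2 needs $A$ to be bounded in the space on which $F$ is continuous, and $A$ is only bounded in $X$. If $A$ is infinite, closed and discrete in $X$, the gap is total: continuity of $F$ on $A$ says nothing, and $A$ is not bounded in $A=cl_XA$.

Bounded sets can be infinite, closed and discrete, as the following example shows.

**Example ($\Psi$-spaces).** Let $\mathcal A$ be an infinite maximal family of infinite subsets of $\omega$ with pairwise finite intersections (extend a partition of $\omega$ into infinitely many infinite sets by Zorn's lemma). Let $\Psi=\omega\cup\{p_N:N\in\mathcal A\}$, where points of $\omega$ are isolated and $p_N$ has basic neighborhoods $\{p_N\}\cup(N\setminus E)$, $E$ finite. These are clopen and separate points, so $\Psi$ is Tychonoff, and $A=\{p_N\}$ is infinite, closed and discrete. By maximality every infinite subset of $\omega$ meets some $N\in\mathcal A$ in an infinite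 set; so every sequence in $\omega$ has a subsequence that is constant or converges to some $p_N$. If $h\in C(\Psi\times\Psi)$ were unbounded, it would be unbounded on the dense set $\omega\times\omega$; choose $(n_k,m_k)\in\omega\times\omega$ with $|h(n_k,m_k)|>k$, and pass to a subsequence along which both coordinates converge in $\Psi$, a contradiction. So $\Psi\times\Psi$ is pseudocompact, and $A\times A$ is bounded.

Is this a counterexample? No: $A$ is bounded in $\Psi$ and $\Psi\times A$ is bounded in $\Psi\times\Psi$, so Theorem 4 with $A'=X=\Psi$ gives the equality. But the example teaches two things. A closed discrete set can be bounded because *nearby isolated points* accumulate elsewhere. And a counterexample $A\times A$ in $X\times X$ must have $X\times A$ unbounded.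

## 4. Rows, columns, and what continuity demands

We want points $x_n$ $(n\in\omega)$ in a space $X$, a continuous $f:X\times X\to\{0,1\}$ with $f(x_n,x_m)=\delta_{nm}$, and $A\times A$ bounded, where $A=\{x_n:n\in\omega\}$. As in $\Psi$, we get boundedness from isolated points: place isolated points $(n,\tau)$ near $x_n$, where $\tau$ ranges over an index set $D$ and $n$ over an infinite set $N_\tau\subseteq\omega$. Call $n$ the *row* and $\tau$ the *column* of $(n,\tau)$. Row $n$ should cluster at $x_n$. Column $\tau$ should cluster at a new point $p_\tau$. If a continuous $h$ is large near $(x_{n_k},x_{n_k})$, it is large at isolated pairs close to it, and we want these to cluster at some $(p_\tau,p_\tau)$.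

How should $f$ be defined on isolated pairs? There are three traps.

**Trap 1: $f=1$ exactly when the rows agree.** Every neighborhood of $p_\tau$ contains $(n,\tau)$ and $(m,\tau)$ with $n\ne m$. So every neighborhood of $(p_\tau,p_\tau)$ contains $((n,\tau),(n,\tau))$, where $f=1$, and $((n,\tau),(m,\tau))$, where $f=0$. No value at $(p_\tau,p_\tau)$ is right. Cure: let $f$ be $1$ also when the *columns* agree.

**Trap 2: neighborhoods of $x_n$ that contain all but finitely many points of row $n$.** Let $n\neq m$, and suppose infinitely many $\tau$ have $n,m\in N_\tau$. Then every neighborhood of $(x_n,x_m)$ contains some $((n,\tau),(m,\tau))$, where now $f=1$ although $f(x_n,x_m)=0$. Cure: let $(n,\tau)$ be close to $x_n$ only if the next element of $N_\tau$ after $n$ is far away. Then, for $n<m$, a small neighborhood of $x_n$ uses only columns that miss row $m$. This will not harm boundedness, since we can thin out sequences to have large gaps.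

**Trap 3: neighborhoods of $p_\tau$ that contain all but finitely many points of column $\tau$.** If $\sigma\ne\tau$ and $N_\sigma\cap N_\tau$ is infinite, every neighborhood of $(p_\sigma,p_\tau)$ contains pairs $((n,\sigma),(n,\tau))$ with $f=1$ and (choosing different rows) pairs with $f=0$. We cannot avoid such columns: in the boundedness proof countably many columns will be spoiled, so we want uncountably many columns with the same $N_\tau$. Cure: use different *ultrafilters* $u_\tau$ for different columns; distinct ultrafilters contain disjoint sets.

## 5. The space $X$ and the function $f$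

**Data.** A set $D$ and, for each $\tau\in D$, an infinite set $N_\tau\subseteq\omega$ and a nonprincipal ultrafilter $u_\tau$ on $\omega$ with $N_\tau\in u_\tau$, such that $u_\sigma\ne u_\tau$ whenever $\sigma\ne\tau$.

**Definition (the space $X$).** The points are $x_n$ $(n\in\omega)$; $(n,\tau)$ $(\tau\in D,\ n\in N_\tau)$; and $p_\tau$ $(\tau\in D)$. The points $(n,\tau)$ are isolated. The other basic neighborhoods are
$$U(n,l,F)=\{x_n\}\cup\{(n,\tau):\tau\in D\setminus F,\ n\in N_\tau,\ N_\tau\cap(n,l]=\emptyset\}\quad(l\in\omega,\ F\subseteq D\text{ finite}),$$
$$V(\tau,M)=\{p_\tau\}\cup\{(n,\tau):n\in M\}\quad(M\in u_\tau,\ M\subseteq N_\tau).$$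

For instance, if $3$ and $10$ are consecutive elements of $N_\tau$, then $(3,\tau)\in U(3,l,F)$ exactly when $l<10$ and $\tau\notin F$.

We have $U(n,l,F)\cap U(n,l',F')=U(n,\max(l,l'),F\cup F')$ and $V(\tau,M)\cap V(\tau,M')=V(\tau,M\cap M')$, and each basic set contains only one point that is not declared isolated; so this is a neighborhood base of a topology in which all basic sets are open.

Give each point a label $(r,c)$, its row and column:
$$x_n\mapsto(n,\infty),\qquad (n,\tau)\mapsto(n,\tau),\qquad p_\tau\mapsto(\infty,\tau).$$
Every $U(n,l,F)$ lies in row $n$, and every $V(\tau,M)$ lies in column $\tau$. Moreover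
$$U(n,0,\{\tau\})\text{ misses column }\tau,\qquad V(\tau,N_\tau\setminus\{n\})\text{ misses row }n,\tag{3}$$
where $N_\tau\setminus\{n\}\in u_\tau$ since $u_\tau$ is nonprincipal.

**$X$ is Tychonoff.** We check that $X$ is Hausdorff with a clopen base. *Hausdorff:* distinct $x_n,x_m$ are separated by rows and distinct $p_\sigma,p_\tau$ by columns. For $x_n$ and $p_\tau$ use $U(n,0,\{\tau\})$ and any $V(\tau,M)$. The isolated point $(n,\sigma)$ is separated from $x_m$ by $U(m,0,\{\sigma\})$ and from $p_\tau$ by $V(\tau,N_\tau\setminus\{n\})$, which miss it; two isolated points are separated by their singletons. *Clopen:* each basic set is open, and for closedness we need a neighborhood of each non-isolated outside point that misses the set. For a singleton $\{(n,\tau)\}$ we have just seen this. For $U(n,l,F)$, each $p_\tau$ has a neighborhood missing row $n$ by (3), and $x_m$ with $m\ne n$ has neighborhoods inside row $m$. For $V(\tau,M)$, each $x_m$ has a neighborhood missing column $\tau$ by (3), and $p_\sigma$ with $\sigma\neq\tau$ has neighborhoods inside column $\sigma$. So $X$ is zero-dimensional and Hausdorff, hence Tychonoff.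

Put $A=\{x_n:n\in\omega\}$. Every point of $X$ has a neighborhood that meets $A$ in at most one point, so $A$ is closed and discrete in $X$.

**Definition (the function $f$).** Let $f:X\times X\to\{0,1\}$ with
$$f(x,y)=1\iff r(x)=r(y)\in\omega\ \text{ or }\ c(x)=c(y)\in D.$$

Equal labels $\infty$ do not count. In particular $f(x_n,x_m)=\delta_{nm}$.

**Lemma 5.** $f$ is continuous.

*Proof.* Since $f$ is symmetric, it is enough to find, for each type of pair up to symmetry, neighborhoods on whose product $f$ is constant. For two isolated points this is trivial.

- $((n,\sigma),x_m)$: on $\{(n,\sigma)\}\times U(m,0,\{\sigma\})$ the second column is never $\sigma$ and the second row is always $m$, so $f\equiv\delta_{nm}$.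
- $((n,\sigma),p_\tau)$: on $\{(n,\sigma)\}\times V(\tau,N_\tau\setminus\{n\})$ the second row is never $n$ and the second column is always $\tau$, so $f\equiv1$ if $\sigma=\tau$, and $f\equiv0$ otherwise.
- $(x_n,x_n)$: on the product of any two neighborhoods inside row $n$, $f\equiv1$.
- $(x_n,x_m)$ with $n<m$ (by symmetry this covers $n\ne m$): take $U(n,m,\emptyset)\times U(m,m,\emptyset)$. The rows $n,m$ differ. If $(n,\sigma)$ is in the first set, then $N_\sigma\cap(n,m]=\emptyset$, so $m\notin N_\sigma$. If $(m,\tau)$ is in the second, then $m\in N_\tau$. So $\sigma\ne\tau$, and $f\equiv0$. This is the cure for Trap 2.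
- $(x_n,p_\tau)$: on $U(n,0,\{\tau\})\times V(\tau,N_\tau\setminus\{n\})$ the first factor lies in row $n$ and misses column $\tau$, the second lies in column $\tau$ and misses row $n$. So $f\equiv0$.
- $(p_\tau,p_\tau)$: on the product of any two neighborhoods inside column $\tau$, $f\equiv1$.
- $(p_\sigma,p_\tau)$ with $\sigma\ne\tau$: since $u_\sigma\neq u_\tau$, there are disjoint $M\in u_\sigma$, $M'\in u_\tau$, and we may shrink them so that $M\subseteq N_\sigma$ and $M'\subseteq N_\tau$. On $V(\sigma,M)\times V(\tau,M')$ rows in $\omega$ never agree, and the columns are $\sigma\ne\tau$. So $f\equiv0$. $\square$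

**Lemma 6.** The map $\pi:\beta(X\times X)\to\beta X\times\beta X$ is not injective on $cl_{\beta(X\times X)}(A\times A)$, so $cl_{\beta(X\times X)}(A\times A)\ne cl_{\beta X}A\times cl_{\beta X}A$. In fact, for every $z\in cl_{\beta X}A\setminus A$, the extension $f^\beta$ takes both values $0$ and $1$ on $\pi^{-1}(z,z)\cap cl_{\beta(X\times X)}(A\times A)$.

*Proof.* We repeat Test 3. The infinite discrete space $A$ is not compact, while $cl_{\beta X}A$ is, so $cl_{\beta X}A\setminus A\ne\emptyset$. Let $z$ be in this set. The sets $\{n:x_n\in O\}$, $O$ a neighborhood of $z$, have the finite intersection property; extend them to an ultrafilter $v$. Then $z=\lim_{n\to v}x_n$, and $v$ is nonprincipal since $z\notin A$. In $\beta(X\times X)$ put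
$$\zeta=\lim_{n\to v}(x_n,x_n),\qquad \zeta'_n=\lim_{m\to v}(x_n,x_m),\qquad \zeta'=\lim_{n\to v}\zeta'_n .$$
All these points lie in $cl(A\times A)$. Since $\pi$ preserves limits, $\pi(\zeta)=(z,z)$, $\pi(\zeta'_n)=(x_n,z)$ and so $\pi(\zeta')=(z,z)$. But $f^\beta(\zeta)=1$, while $f^\beta(\zeta'_n)=\lim_{m\to v}\delta_{nm}=0$ because $v$ is nonprincipal, so $f^\beta(\zeta')=0$. $\square$

Note that nothing has been said yet about boundedness, and that Lemmas 5 and 6 hold for *all* data. With $D=\emptyset$ we are back at Test 3. It remains to choose data rich enough to make $A\times A$ bounded.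

## 6. Paired ultrafilters make $A\times A$ bounded

For diagonal pairs $(x_{n_k},x_{n_k})$ one column on $N=\{n_k\}$ will do. For pairs $(x_{n_k},x_{m_k})$ with $n_k\ne m_k$ we need two columns, on $N=\{n_k\}$ and $N'=\{m_k\}$, such that for all $M\in u_\sigma$ and $M'\in u_\tau$ there are infinitely many $k$ with $n_k\in M$ and $m_k\in M'$ *simultaneously*. For this we let $u_\tau$ be the image of $u_\sigma$ under $n_k\mapsto m_k$.

We use a standard fact (Pospíšil): *every infinite $N\subseteq\omega$ belongs to exactly $2^{\mathfrak c}$ nonprincipal ultrafilters on $\omega$.* There are at most $2^{\mathfrak c}$ ultrafilters in all. For the lower bound, identify $N$ with the countable set of pairs $(a,\mathcal S)$ with $a\subseteq\omega$ finite and $\mathcal S\subseteq\mathcal P(a)$. For $Z\subseteq\omega$ let $I_Z=\{(a,\mathcal S):Z\cap a\in\mathcal S\}$. If $Z_1,\dots,Z_p,Z'_1,\dots,Z'_q$ are distinct, then for each of the infinitely many finite $a$ that distinguish all of them, $(a,\{Z_1\cap a,\dots,Z_p\cap a\})$ lies in every $I_{Z_i}$ and in no $I_{Z'_j}$. So for each function $g:\mathcal P(\omega)\to\{0,1\}$ the sets $I_Z$ with $g(Z)=1$ and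 $N\setminus I_Z$ with $g(Z)=0$ have infinite finite intersections, and therefore lie in a common nonprincipal ultrafilter containing $N$. Different $g$ give different ultrafilters, and there are $2^{\mathfrak c}$ functions $g$.

**Data for Theorem 7.** Let $T$ be the set of triples $t=(N,N',\alpha)$ with $N,N'\subseteq\omega$ infinite and disjoint and $\alpha<\omega_1$; then $|T|=\mathfrak c$. Let $\psi_t:N\to N'$ be the increasing bijection. Put $D=T\times\{0,1\}$, $N_{(t,0)}=N$, $N_{(t,1)}=N'$. For an ultrafilter $u\ni N$ let
$$\psi_t(u)=\{M\subseteq\omega:\psi_t^{-1}(M)\in u\}.$$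
This is an ultrafilter that contains $N'$; it is nonprincipal if $u$ is, since preimages of singletons have at most one element. The map $u\mapsto\psi_t(u)$ is injective on ultrafilters containing $N$: if $R\in u$, then $\psi_t(R\cap N)\in\psi_t(u)$, and from $\psi_t(u)=\psi_t(u')$ we get $R\cap N\in u'$.

Now choose $u_{(t,0)}$ by recursion along a well-ordering of $T$ of type $\mathfrak c$, always with $u_{(t,1)}=\psi_t(u_{(t,0)})$. At each step fewer than $\mathfrak c$ ultrafilters have been used. Each used ultrafilter excludes at most one $u$ as a choice with $u$ itself used, and, by injectivity, at most one $u$ with $\psi_t(u)$ used. There are $2^{\mathfrak c}$ nonprincipal $u\ni N$, so we can choose $u=u_{(t,0)}$ such that neither $u$ nor $\psi_t(u)$ has been used. Also $u\ne\psi_t(u)$, because they contain the disjoint sets $N$ and $N'$. So all $u_\tau$ $(\tau\in D)$ are distinct and nonprincipal, and $N_\tau\in u_\tau$. Section 5 applies and gives $X$, $A$ and $f$.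

**Theorem 7.** For this $X$, the set $A$ is bounded in $X$ and $A\times A$ is bounded in $X\times X$, but $cl_{\beta(X\times X)}(A\times A)\ne cl_{\beta X}A\times cl_{\beta X}A$. Hence the converse of the known fact in Section 1 is false.

The inequality is Lemma 6, and boundedness of $A$ follows from that of $A\times A$. So let $h\in C(X\times X)$ be unbounded on $A\times A$; we derive a contradiction.

**Step 1: reduce to three shapes of sequences.** Choose distinct pairs $(n_k,m_k)$, $k\in\omega$, with $|h(x_{n_k},x_{m_k})|>k$. This inequality survives passing to a subsequence and reindexing, because the new index is at most the old one. If some value is taken infinitely often by $(n_k)$, pass to a subsequence on which $n_k$ is constant; then the $m_k$ are distinct and we can make them strictly increasing. The same goes for $(m_k)$. Otherwise both sequences tend to infinity, we can make both strictly increasing, and then have $n_k=m_k$ always or $n_k\ne m_k$ always. So we may assume one of the following: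

- (a) $n_k=m_k$ for all $k$, strictly increasing;
- (b) $n_k\neq m_k$ for all $k$, both strictly increasing;
- (c) one sequence is constant and the other is strictly increasing.

**Step 2: case (a), using a single column.** By continuity choose $l_k\in\omega$ and finite $F_k\subseteq D$ with $|h|>k$ on $U_k\times U_k$, where $U_k=U(n_k,l_k,F_k)$. Pass to a subsequence with $n_{k+1}>l_k$ for all $k$, and then to every second term, so that $N=\{n_k:k\in\omega\}$ is also co-infinite. (Dropping terms keeps $n_{k+1}>l_k$.) Let $N'=\omega\setminus N$. The set $\bigcup_kF_k$ is countable, so there is $\alpha<\omega_1$ with $\tau=((N,N',\alpha),0)\notin\bigcup_kF_k$. We have $n_k\in N=N_\tau$, and the next element $n_{k+1}$ of $N_\tau$ exceeds $l_k$, so $N_\tau\cap(n_k,l_k]=\emptyset$. Hence $(n_k,\tau)\in U_k$ and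
$$|h((n_k,\tau),(n_k,\tau))|>k\qquad\text{for all }k.$$
But $h$ is continuous at $(p_\tau,p_\tau)$, so it is bounded on some $V(\tau,M)\times V(\tau,M)$. Here $M\in u_\tau$ is an infinite subset of $N$, so it contains infinitely many $n_k$. This is a contradiction.

**Step 3: case (b), using a pair of columns.** Choose $l_k$ and finite $F_k$ with $|h|>k$ on $U(n_k,l_k,F_k)\times U(m_k,l_k,F_k)$. Pass to a subsequence with $n_{k+1},m_{k+1}>\max(l_k,n_k,m_k)$. Then $N=\{n_k\}$ and $N'=\{m_k\}$ are disjoint: $n_k\neq m_k$ by assumption, and of two terms with different indices the one with the larger index is larger. As $\bigcup_kF_k$ is countable, choose $\alpha<\omega_1$ such that for $t=(N,N',\alpha)$ both $\sigma=(t,0)$ and $\tau=(t,1)$ lie outside $\bigcup_kF_k$. Since both sequences are increasing, $\psi_t(n_k)=m_k$. As in Step 2, $N_\sigma\cap(n_k,l_k]=\emptyset=N_\tau\cap(m_k,l_k]$, so $(n_k,\sigma)\in U(n_k,l_k,F_k)$ and $(m_k,\tau)\in U(m_k,l_k,F_k)$, and therefore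
$$|h((n_k,\sigma),(m_k,\tau))|>k\qquad\text{for all }k.$$
But $h$ is bounded on some $V(\sigma,M)\times V(\tau,M')$. Since $M'\in u_\tau=\psi_t(u_\sigma)$, the set $M\cap\psi_t^{-1}(M')$ belongs to $u_\sigma$ and is infinite. For the infinitely many $k$ with $n_k$ in this set we have $n_k\in M$ and $m_k\in M'$, a contradiction.

**Step 4: case (c), reduced to (a).** Say $n_k=n$ for all $k$. Then $H(x,y)=h(x_n,y)$ is continuous on $X\times X$, and $|H(x_{m_k},x_{m_k})|>k$ with $m_k$ strictly increasing. Step 2 applied to $H$ gives a contradiction. If $m_k$ is constant, argue symmetrically with $H(x,y)=h(x,x_m)$. $\square$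

By Theorem 4, for this $X$ the set $X\times A$ is not bounded in $X\times X$; otherwise $A'=X$, $B=A$ would give the equality.

## 7. All powers $A^\kappa$ bounded

One may hope that the equality is rescued by asking more powers of $A$ to be bounded. It is not.

**Theorem 8.** There is a zero-dimensional Hausdorff space $X$ with a countable closed discrete subset $A$ such that $A^\kappa$ is bounded in $X^\kappa$ for every cardinal $\kappa\ge1$, but $cl_{\beta(X\times X)}(A\times A)\ne cl_{\beta X}A\times cl_{\beta X}A$.

A continuous function near a point of $X^\kappa$ depends on finitely many coordinates as far as basic boxes go, and a sequence of boxes involves countably many coordinates. So instead of pairs of columns we correlate countably many columns at once. Infinitely many sequences can be made disjoint only gradually, the $i$-th one entering at time $k=i$; this explains the domains below.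

**Step 1: the data.** Let $S$ be the set of all $s=(s_i)_{i<\rho}$, $1\le\rho=\rho_s\le\omega$, where each $s_i:\{k\in\omega:k\ge i\}\to\omega$ is strictly increasing and the ranges are pairwise disjoint. (For example, $\rho=2$, $s_0(k)=2k$ for $k\ge0$ and $s_1(k)=2k+1$ for $k\ge1$.) Then $|S|=\mathfrak c$. Let
$$D=\{(s,\alpha,i):s\in S,\ \alpha<\omega_1,\ i<\rho_s\},\qquad N_{(s,\alpha,i)}=\operatorname{ran}s_i .$$
For a nonprincipal ultrafilter $w$ put $s_i(w)=\{M\subseteq\omega:\{k\ge i:s_i(k)\in M\}\in w\}$. Since $\{k:k\ge i\}\in w$ and $s_i$ is injective, $s_i(w)$ is a nonprincipal ultrafilter containing $\operatorname{ran}s_i$, and $w\mapsto s_i(w)$ is injective on nonprincipal ultrafilters, by the argument given for $\psi_t$. By recursion over $S\times\omega_1$ in order type $\mathfrak c$ choose nonprincipal $w_{s,\alpha}$ and put $u_{(s,\alpha,i)}=s_i(w_{s,\alpha})$, such that no $s_i(w_{s,\alpha})$, $i<\rho_s$, was used before. This is possible: at each step fewer than $\mathfrak c$ ultrafilters have been used (countably many for each of fewer than $\mathfrak c$ earlier steps), each used ultrafilter excludes at most one $w$ for each of the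 countably many $i$, and there are $2^{\mathfrak c}$ nonprincipal $w$. For fixed $(s,\alpha)$ the $u_{(s,\alpha,i)}$ are distinct because the ranges are disjoint. So the conditions of Section 5 hold, and by Lemma 6 the equality fails for the resulting $X$ and $A$.

**Step 2: from an unbounded function to countably many sequences.** Suppose $h\in C(X^\kappa)$ is unbounded on $A^\kappa$. Choose $a_k\in A^\kappa$ with $|h(a_k)|>k$ and write $a_k(j)=x_{n^j_k}$ for $j<\kappa$. By continuity choose finite $J_k\subseteq\kappa$, $l_k\in\omega$ and finite $F_k\subseteq D$ (the same $l_k,F_k$ for all coordinates in $J_k$) with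
$$|h|>k\ \text{ on }\ B_k=\{y\in X^\kappa:\ y(j)\in U(n^j_k,l_k,F_k)\ \text{for all } j\in J_k\}.\tag{4}$$
Let $J=\bigcup_kJ_k$, a countable set. When we pass to a subsequence we relabel $a_k,J_k,l_k,F_k$ together; (4) survives, and we keep $J$.

**Step 3: make the sequences behave.** Every sequence in $\omega$ has a subsequence that is constant or strictly increasing, and any two sequences agree at infinitely many places or differ at infinitely many places. As there are countably many $j\in J$ and pairs $j,j'\in J$, repeated refinement and a diagonal choice give a subsequence such that for all $j,j'\in J$: $(n^j_k)_k$ is eventually constant or eventually strictly increasing, and eventually $n^j_k=n^{j'}_k$ or eventually $n^j_k\ne n^{j'}_k$. Let $J^c$ be the set of $j\in J$ with $(n^j_k)_k$ eventually constant, with value $n^j$. Let $C_i$ $(i<\rho\le\omega)$ be the classes of $J\setminus J^c$ under eventual equality, and choose $j_i\in C_i$. Possibly $\rho=0$.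

**Step 4: thin out to get an element of $S$.** Suppose $\rho\ge1$. Any finitely many of the sequences $(n^{j_i}_k)_k$ tend to infinity and are eventually pairwise distinct. Choosing indices one after another, we pass to a further subsequence such that for each $k$ the numbers $n^{j_i}_k$ $(i\le k,\ i<\rho)$ are pairwise distinct and, if $k\ge1$, exceed $l_{k-1}$ and all $n^{j_{i'}}_{k'}$ with $k'<k$, $i'\le k'$, $i'<\rho$. (At each $k$ this is a finite list of demands.) Put $s_i(k)=n^{j_i}_k$ for $k\ge i$. Each $s_i$ is strictly increasing. The ranges are disjoint: for $i\neq i'$, $s_i(k)\ne s_{i'}(k)$ by distinctness, and of $s_i(k)$, $s_{i'}(k')$ with $k'<k$ the first is larger. So $s=(s_i)_{i<\rho}\in S$, and $s_i(k+1)>l_k$ for $k\ge i$. As $\bigcup_kF_k$ is countable, pick $\alpha<\omega_1$ such that all $\sigma_i=(s,\alpha,i)$, $i<\rho$, lie outside it. The element of $N_{\sigma_i}=\operatorname{ran}s_i$ after $s_i(k)$ is $s_i(k+1)>l_k$, so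
$$(s_i(k),\sigma_i)\in U(s_i(k),l_k,F_k)\qquad(k\ge i).\tag{5}$$

**Step 5: the candidate cluster point and a small box around it.** Define $y\in X^\kappa$ by $y(j)=x_{n^j}$ for $j\in J^c$, $y(j)=p_{\sigma_i}$ for $j\in C_i$, and $y(j)=x_0$ for $j\notin J$. Choose $C>0$ and a basic open box $G=\prod_jG_j\ni y$ with $|h|<C$ on $G$, and let $E$ be the finite set of $j$ with $G_j\neq X$. For $j\in E\cap C_i$ there is $M_j\in u_{\sigma_i}$, $M_j\subseteq N_{\sigma_i}$, with $\{(n,\sigma_i):n\in M_j\}\subseteq G_j$; by definition of $u_{\sigma_i}$,
$$\{k\ge i:s_i(k)\in M_j\}\in w_{s,\alpha}.$$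
The point of Step 1 is that the *same* ultrafilter $w_{s,\alpha}$ serves all $i$. So finitely many of these sets have a common intersection in $w_{s,\alpha}$, and infinitely many $k$ belong to all of them. (If $\rho=0$ there are no such sets and all $k$ qualify.) Fix such a $k>C$, so large that $n^j_k=n^{j_i}_k=s_i(k)$ for all $i$ and $j\in E\cap C_i$, and $n^j_k=n^j$ for $j\in E\cap J^c$.

**Step 6: a point in both $G$ and $B_k$.** Define $z\in X^\kappa$ by $z(j)=(s_i(k),\sigma_i)$ for $j\in E\cap C_i$, $z(j)=y(j)$ for the other $j\in E$, and $z(j)=a_k(j)$ for $j\notin E$. Then $z\in G$, since $s_i(k)\in M_j$ for $j\in E\cap C_i$. To see $z\in B_k$, let $j\in J_k\subseteq J$. If $j\in E\cap C_i$, then $z(j)\in U(s_i(k),l_k,F_k)=U(n^j_k,l_k,F_k)$ by (5). If $j\in E\cap J^c$, then $z(j)=x_{n^j}=x_{n^j_k}=a_k(j)$. If $j\notin E$, then $z(j)=a_k(j)$. In the last two cases $z(j)=x_{n^j_k}\in U(n^j_k,l_k,F_k)$. So $z\in G\cap B_k$, and by (4) $k<|h(z)|<C<k$, a contradiction. $\square$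

Together with Theorem 4 this delimits the guess of Section 1. It is right when $cl_XA$ or $cl_YB$ is pseudocompact, and by Theorems 7 and 8 that condition cannot simply be omitted, not even when $X=Y$, $A=B$ is countable closed discrete, and all powers $A^\kappa$ are bounded in $X^\kappa$.
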